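# Avoidable patterns can be avoided along every line of the plane

## 1. Patterns on the real line

We begin with a coloring problem on $\mathbb R$ that takes three lines to solve, once the vocabulary is fixed.

**Definition (patterns).** A *pattern* is a nonempty word $p$ over an alphabet $E$ of variables; we take $E$ to be exactly the set of variables that occur in $p$. A finite or infinite word $w$ over an alphabet $A$ *contains* $p$ if some factor of $w$ (a block of consecutive letters) equals $f(p)$ for some non-erasing morphism $f:E^*\to A^*$. In other words, each variable is replaced by a nonempty word, the same word at each occurrence. Otherwise $w$ *avoids* $p$. The pattern $p$ is *avoidable* if over some finite alphabet there are arbitrarily long words avoiding $p$.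

For example, $abcbca$ contains $xx$, through $f(x)=bc$. The pattern $xx$ is avoidable, by Thue's classical theorem: there are arbitrarily long words over three letters with no square. The pattern $xyx$ is unavoidable: a word of length $2k+1$ over $k$ letters contains some letter $a$ three times, and between the first and the third of these there is a nonempty word $u$, so $aua$ is a factor. A pattern of length $1$ occurs in every nonempty word, so it is unavoidable.

Two remarks will be used constantly. First, if a word over a product alphabet $A\times B$ contains $p$, then so does its projection to $A$, and so does its projection to $B$: compose $f$ with the projection. Second, let $p^R$ be the reversal of $p$. A finite word contains $p$ if and only if the reversed word contains $p^R$. Hence $p$ is avoidable if and only if $p^R$ is.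

We also want infinite words. A bi-infinite word is a sequence $w=(w_i)_{i\in\mathbb Z}$ of letters.

**Lemma 1.** For every finite set $\mathcal Q$ of avoidable patterns there is a bi-infinite word over a finite alphabet that avoids all members of $\mathcal Q$.

**Proof.** Fix $q\in\mathcal Q$ and a finite alphabet over which arbitrarily long words avoid $q$. Factors of words avoiding $q$ avoid $q$, so there are words of every length that avoid $q$. Index words of length $2k+1$ by $-k,\dots,k$, and make a tree by joining a word on $[-k,k]$ to its restriction to $[-(k-1),k-1]$. The tree of words avoiding $q$ is infinite and finitely branching, so by König's lemma it has an infinite branch, which is a bi-infinite word $w^{(q)}$ avoiding $q$. Let $w_i=(w_i^{(q)})_{q\in\mathcal Q}$. An occurrence of $q$ in $w$ would project to one in $w^{(q)}$. $\square$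

Now the coloring problem, first in dimension one.

**Proposition 2.** Let $p$ be avoidable. There is a coloring of $\mathbb R$ with finitely many colors such that for every $t\in\mathbb R$ the color sequences along $t,t+1,t+2,\dots$ and along $t,t-1,t-2,\dots$ avoid $p$.

**Proof.** By Lemma 1 there is a bi-infinite word $w$ over a finite alphabet avoiding $p$ and $p^R$. Color $t$ by $w_{\lfloor t\rfloor}$. Along $t,t+1,\dots$ we read consecutive letters of $w$, so $p$ does not occur. Along $t,t-1,\dots$ we read consecutive letters of $w$ backward; an occurrence of $p$ there would be an occurrence of $p^R$ in $w$. $\square$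

What changes if we ask for this in the plane, for all unit steps in all directions at once?

**Definition (line avoidance).** A *line path* is a sequence of distinct collinear points of $\mathbb R^2$ with consecutive distances equal to $1$. A coloring of $\mathbb R^2$ with finitely many colors is *$p$-free* if for every line path $P_1,\dots,P_n$ the sequence of colors of $P_1,\dots,P_n$ avoids $p$. A pattern $p$ is *line avoidable* if $\mathbb R^2$ has a $p$-free coloring with finitely many colors. The same definitions make sense in $\mathbb R^d$.

The paper "Grasshopper avoidance of patterns" (http://www.combinatorics.org/ojs/index.php/eljc/article/download/v23i4p17/pdf) is the source of the conjecture that avoidable and line avoidable are the same. Known cases are the doubled patterns, in which every variable occurs at least twice, and the patterns of length at least $2^l$, where $l$ is the number of distinct variables. We shall prove the conjecture for all patterns.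

**Theorem 3.** A pattern is avoidable if and only if it is line avoidable.

One direction is immediate. If a coloring of $\mathbb R^2$ is $p$-free, then its restriction to the line paths $(1,0),(2,0),\dots,(M,0)$ gives arbitrarily long words over a finite alphabet that avoid $p$. The rest of the lecture is about the other direction.

## 2. From the plane to one axis with unknown step

A unit step in the plane, seen on a coordinate axis, is a step of some length in $[-1,1]$. For at least one of the two axes, the length is not small.

**Lemma 4.** Let $p$ be a pattern of length at least $2$, and let $\chi$ be a coloring of $\mathbb R$ with finitely many colors such that, for every $\alpha\in[1/\sqrt2,1]$ and every $t\in\mathbb R$, the color sequence along $t,t+\alpha,t+2\alpha,\dots$ avoids $p$ and $p^R$. Then coloring $(X,Y)$ by $(\chi(X),\chi(Y))$ is $p$-free.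

**Proof.** Let $P_1,\dots,P_M$ be a line path; if $M=1$ its color sequence has length $1<|p|$, so let $M\ge2$. The points lie on one line and consecutive distances are $1$, so every step is $v$ or $-v$ for one unit vector $v$. Two consecutive steps cannot be opposite, because this would give $P_{i+2}=P_i$. So all steps are equal, say to $v$. One coordinate of $v$, say the first coordinate $v_1$, satisfies $|v_1|\in[1/\sqrt2,1]$, since $v_1^2+v_2^2=1$. If the color sequence of the path contained $p$, so would its projection $\chi(X_1),\dots,\chi(X_M)$. If $v_1>0$, this contradicts the hypothesis with $\alpha=v_1$. If $v_1<0$, then $X_M,\dots,X_1$ is a progression with step $|v_1|$ whose colors contain $p^R$, again a contradiction. $\square$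

So the plane has disappeared. We need one coloring of $\mathbb R$ that works for every step $\alpha\in[1/\sqrt2,1]$, without knowing $\alpha$.

The coloring $t\mapsto w_{\lfloor t\rfloor}$ of Proposition 2 fails at once: with $\alpha=3/4$ the points $0$ and $3/4$ have the same color, so already $xx$ occurs. The remedy is to let the color also remember the position of $t$ inside its block. How long should the blocks be?

Suppose first that they are short, say of length $1/2$, so that $t$ is colored by its position modulo $1/2$ (up to some precision) and the letter $w_{\lfloor 2t\rfloor}$. Take $\alpha=1$ and $w$ square-free over three letters. The points $i/2$ and $i/2+1$ have the same position modulo $1/2$, and their letters are $w_i$ and $w_{i+2}$. If $w_i\ne w_{i+2}$ for all $i$, then any three consecutive letters are distinct (adjacent letters differ because $w$ is square-free), so $w_{i+3}=w_i$ for all $i$, and $w$ contains the square $(w_0w_1w_2)^2$. So $w_i=w_{i+2}$ for some $i$, and two points at distance $1$ get the same color. The trouble is that the progression jumps over blocks and so skips letters. Whenever the block length $L$ is less than $1$, a progression with step $1$ must miss some blocks,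 since a long interval contains more blocks than points of the progression. So we want long blocks.

## 3. Squares with blocks of length four

Let us take blocks of length $4$. For an integer $N\ge1$ put $\delta=4/N$, and for a bi-infinite word $w$ define
$$\chi_w(t)=\big(\lfloor t/\delta\rfloor \bmod N,\; w_{\lfloor t/4\rfloor}\big),\qquad t\in\mathbb R. \tag{1}$$
The first entry is the position of $t$ modulo $4$ with precision $\delta$. If $\chi_w(t)=\chi_w(t')$, then $\lfloor t/\delta\rfloor-\lfloor t'/\delta\rfloor$ is a multiple $jN$ of $N$; since $N\delta=4$, this gives
$$t-t'\in 4\mathbb Z+(-\delta,\delta). \tag{2}$$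

**Proposition 5.** Let $N=17$, let $w$ be a bi-infinite square-free word over three letters, and let $\alpha\in[1/\sqrt2,1]$. Then the $\chi_w$-colors along $t_1,t_1+\alpha,t_1+2\alpha,\dots$ avoid $xx$.

Together with Lemma 4 (note that $xx$ is its own reversal), this gives an $xx$-free coloring of the plane with $(17\cdot3)^2$ colors.

**Proof.** Suppose that $xx$ occurs. After discarding points, it occurs on $t_1,\dots,t_{2r}$ with $t_i=t_1+(i-1)\alpha$ and $\chi_w(t_{i+r})=\chi_w(t_i)$ for $1\le i\le r$. By (2), $r\alpha=4q+d$ with $q\in\mathbb Z$ and $|d|<\delta$. Since $r\alpha\ge1/\sqrt2>\delta$, we have $q\ge1$.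

Put $T_0=t_1-\alpha/2$, $T_1=T_0+r\alpha$, $T_2=T_0+2r\alpha$. These are the boundaries of the two copies of $f(x)$: the points $t_1,\dots,t_r$ lie in $(T_0,T_1)$, and $t_{r+1},\dots,t_{2r}$ lie in $(T_1,T_2)$. We have $T_1=T_0+4q+d$ and $T_2=T_0+8q+2d$, so modulo $4$ all three are within less than $2\delta$ of $T_0$. The open arc of radius $2\delta$ about $T_0$ in $\mathbb R/4\mathbb Z$ has length $4\delta=16/17<1$, so we can choose $b_0\in[1,2]$ whose class lies outside this arc. Call the points of $b_0+4\mathbb Z$ *cuts*.

No cut is at distance less than $2\delta$ from a point of $T_0+4\mathbb Z$. So there is no cut between $T_1$ and $T_0+4q$, and none between $T_2$ and $T_0+8q$. Hence the cuts in $(T_0,T_1)$ are those in $(T_0,T_0+4q)$, and there are $q$ of them; the cuts in $(T_1,T_2)$ are those in $(T_0+4q,T_0+8q)$, which are the $q$ former cuts shifted by $4q$.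

Now read $w$ at the cuts. Let $b\in(T_0,T_1)$ be a cut. Some $s=t_i$ with $1\le i\le r$ satisfies $|s-b|\le\alpha/2\le1/2$. For $s'=t_{i+r}=s+4q+d$ we get $|s'-(b+4q)|<1/2+\delta<1$. Since $b$ modulo $4$ lies in $[1,2]$, the points $s$ and $b$ are in the same block $[4\kappa,4\kappa+4)$, and so are $s'$ and $b+4q$. Therefore
$$w_{\lfloor b/4\rfloor}=w_{\lfloor s/4\rfloor}=w_{\lfloor s'/4\rfloor}=w_{\lfloor (b+4q)/4\rfloor}.$$
Each block contains exactly one cut, so the cuts in $(T_0,T_2)$ read $2q$ consecutive letters of $w$, and the first $q$ agree with the last $q$. This is a square in $w$, a contradiction. $\square$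

Here the letter attached to a *cut* is read off, and it does not matter which points of the progression happen to lie near the cut. That is what makes unequal and unknown steps harmless.

## 4. Variables that vanish, and free sets

Try the same proof for a general pattern $p=x_1\cdots x_h$. Each $x_k$ gets a stretch $(T_{k-1},T_k)$ of the line. For $xx$ we were lucky: the stretch had length close to $4q$ with $q\ge1$, so it contained a cut. In general $f(x_k)$ may be a single point. Its stretch then has length about $\alpha\le1$, while cuts are $4$ apart, so often it contains no cut, and $x_k$ vanishes. What we find in $w$ is only an occurrence of the pattern that is left.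

Shorter blocks would not help. To have a cut in every stretch of length $\alpha$ for all $\alpha\in[1/\sqrt2,1]$, the cuts, one per block, must be at most $1/\sqrt2$ apart; but we saw that blocks of length less than $1$ are skipped.

So we accept that variables vanish. For $V\subseteq E$ let $p|_V$ be the word obtained from $p$ by erasing all variables not in $V$. We would like the surviving $p|_V$ to be avoidable, since then $w$ could have been chosen in advance to avoid it. In general, erasing can destroy avoidability: $xxy$ is avoidable, as it contains a square, but erasing $x$ leaves $y$, which is unavoidable. Yet in the coloring this particular loss cannot happen: in $xxy$ the stretch of $x$ begins and ends at nearly the same place modulo $4$, exactly as in Proposition 5, so it contains a cut. We need the combinatorial notion behind this.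

**Definition (adjacency graph, free set).** The *adjacency graph* of $p$ is the bipartite graph with vertices $x_L,x_R$ for each variable $x$ of $p$, and an edge $u_Lv_R$ whenever $uv$ is a factor of $p$. A set $F$ of variables of $p$ is *free* in $p$ if there are no $x,y\in F$ (possibly $x=y$) with $x_L$ and $y_R$ in the same connected component.

Think of $x_L$ as the right end of $x$, where $x$ is the left member of an adjacent pair, and of $y_R$ as the left end of $y$. An edge says that these two ends meet somewhere in $p$.

For $p=xxy$ the edges are $x_Lx_R$ and $x_Ly_R$, and the components are $\{x_L,x_R,y_R\}$ and $\{y_L\}$. So $\{x\}$ is not free and $\{y\}$ is free. Erasing $y$ leaves $xx$, which is avoidable. For $p=xyx$ the components are $\{x_L,y_R\}$ and $\{y_L,x_R\}$; both $\{x\}$ and $\{y\}$ are free, but $\{x,y\}$ is not.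

We shall prove two things. In Section 5: erasing a free set keeps a pattern avoidable. In Section 6: the loss of variables can be organized as a succession of erasures of free sets.

The second point needs some thought, because the set of all variables that vanish need not itself be free. Here is a toy case. Let $p=xyzxyz$ (avoidable, since it contains a square), and suppose that there are *three* types of cuts, running cyclically $1,2,3,1,2,3,\dots$ along the line, and that the stretch of $x$ contains only a cut of type $1$, that of $y$ only one of type $2$, that of $z$ only one of type $3$. If we keep only type $3$, then $x$ and $y$ vanish, and $\{x,y\}$ is not free because $xy$ is a factor. But remove the types one at a time. Removing type $1$ makes $x$ vanish; the edges are $x_Ly_R,\ y_Lz_R,\ z_Lx_R$, so $\{x\}$ is free. This leaves $yzyz$, whose edges are $y_Lz_R$ and $z_Ly_R$. Removing type $2$ now makes $y$ vanish, and $\{y\}$ is free in $yzyz$. What is left is $zz$. So the plan is to introduce many more cuts than we need, so dense that no variable vanishes at first, and then to remove the types one by one until a single type remains.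

## 5. Erasing a free set

**Lemma 6.** If $p$ is avoidable and $F$ is free in $p$, then $p'=p|_{E\setminus F}$ is nonempty and avoidable.

The idea: suppose $p'$ is unavoidable. In a word that avoids $p$, cut the word into pieces that begin with a fixed letter $a$, and find $p'$ in the word of pieces. Between consecutive images there is then always one letter $a$, and we can give this $a$ to whomever we like: to the end of the image on the left, to the beginning of the image on the right, or to a variable of $F$ that we want to put back in between. Freeness is what makes these gifts consistent.

**Step 1: $p'$ is nonempty.** We also record a fact about $F$ needed later. Two letters $z,z'\in F$ (possibly equal) are never adjacent in $p$, since a factor $zz'$ would give the edge $z_Lz'_R$. So if $p'$ were empty, then $|p|=1$, and $p$ would occur in every nonempty word, contrary to avoidability.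

**Step 2: a word avoiding $p$, divided at a letter $a$.** The purpose is a word divided into finitely many kinds of pieces. Suppose that $p'$ is unavoidable. Let $A$ be an alphabet of minimum size over which arbitrarily long words avoid $p$. Then $|A|\ge2$, because over one letter $a$ every word of length at least $|p|$ contains $a^{|p|}$, hence $p$. Fix $a\in A$. By minimality, the words over $A\setminus\{a\}$ avoiding $p$ have length at most some $\ell$. By König's lemma there is an infinite word over $A$ avoiding $p$. Its factors without $a$ have length at most $\ell$, so $a$ occurs in it infinitely often. Drop the prefix before the first $a$; the word becomes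
$$w=r_1r_2r_3\cdots,\qquad r_i=as_i,\quad s_i\in(A\setminus\{a\})^*,\quad |s_i|\le\ell .$$
Put $\beta_i=r_{2i-1}r_{2i}$. There are finitely many different $\beta_i$. Each begins with $a$ and has length at least $2$; this is why we take the $r_i$ in pairs, since $r_i$ alone could be just $a$.

**Step 3: an occurrence of $p'$ among the blocks.** The sequence $\beta_1\beta_2\cdots$ is an infinite word over a finite alphabet whose letters are the blocks. As $p'$ is unavoidable, it contains an occurrence $f'(p')=\beta_s\cdots\beta_e$. For each variable $y\notin F$, the word over $A$ spelled by $f'(y)$ is $au_y$ with $u_y$ nonempty. Write $p'=y_1\cdots y_r$. Since $\beta_{e+1}$ begins with $a$, the word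
$$W=a\,u_{y_1}\,a\,u_{y_2}\cdots a\,u_{y_r}\,a \tag{3}$$
is a factor of $w$.

**Step 4: distributing the letters $a$.** We now define a morphism on all of $E$. Call a component of the adjacency graph of $p$ of *type 1* if it contains $z_L$ for some $z\in F$, and of *type 2* otherwise. By freeness, a component of type 1 contains no $z_R$ with $z\in F$. Define $f(z)=a$ for $z\in F$. For $y\notin F$ let $f(y)$ be $u_y$, preceded by $a$ if and only if the component of $y_R$ is of type 2, and followed by $a$ if and only if the component of $y_L$ is of type 1. Then $f$ is non-erasing.

For $p=xxy$ and $F=\{y\}$, the component $\{y_L\}$ has type 1 and $\{x_L,x_R,y_R\}$ has type 2. So $f(x)=au_x$, $f(y)=a$, and $f(p)=au_xau_xa$, which is all of $W$.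

**Step 5: $f(p)$ is a factor of $W$.** By Step 1 we can write $p=Z_0y_1Z_1y_2\cdots y_rZ_r$ with each $Z_i$ empty or a single letter of $F$. Then
$$f(p)=\kappa_0u_{y_1}\kappa_1u_{y_2}\cdots u_{y_r}\kappa_r,$$
where $\kappa_i$ consists of the possible extra $a$ at the end of $f(y_i)$ (if $i\ge1$), the word $f(Z_i)$, and the possible extra $a$ at the beginning of $f(y_{i+1})$ (if $i<r$). We compute $\kappa_i$.

* Let $1\le i\le r-1$ and $Z_i$ empty. Then $y_iy_{i+1}$ is a factor of $p$, so $(y_i)_L$ and $(y_{i+1})_R$ are in the same component. If it has type 1, then $f(y_i)$ has a final extra $a$ and $f(y_{i+1})$ has no initial one. If it has type 2, then $f(y_{i+1})$ has an initial extra $a$ and $f(y_i)$ has no final one. In both cases $\kappa_i=a$.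
* Let $1\le i\le r-1$ and $Z_i=z\in F$. The component of $(y_i)_L$ contains $z_R$, so it has type 2, and $f(y_i)$ has no final extra $a$. The component of $(y_{i+1})_R$ contains $z_L$, so it has type 1, and $f(y_{i+1})$ has no initial extra $a$. So $\kappa_i=f(z)=a$.
* Let $i=0$ or $i=r$. If $Z_i$ is empty, then $\kappa_i$ is empty or $a$. If $Z_0=z\in F$, the component of $(y_1)_R$ contains $z_L$, so it has type 1, there is no initial extra $a$, and $\kappa_0=a$. If $Z_r=z\in F$, the component of $(y_r)_L$ contains $z_R$, so it has type 2, there is no final extra $a$, and $\kappa_r=a$.

Comparing with (3), $f(p)$ is a factor of $W$, hence of $w$. But $w$ avoids $p$. This contradiction proves the lemma. $\square$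

## 6. A coloring of the line good for all steps

We now carry out the plan of Section 4. With no additional effort we allow steps that are only approximately equal; for Theorem 3 one may read everything with $\eta=0$. Fix $n\ge1$ and $0<\alpha_0\le1$, and let
$$N=\Big\lceil\frac{192n^2}{\alpha_0}\Big\rceil,\qquad \delta=\frac4N\le\frac{\alpha_0}{48n^2},\qquad 0\le\eta\le\frac{\alpha_0}{48n^2},\qquad \varepsilon=\delta+\eta\le\frac{\alpha_0}{24n^2}. \tag{4}$$
In particular $\delta,\eta\le\frac1{48}$, $\varepsilon\le\frac1{24}$ and $6n\varepsilon\le\frac14$. The coloring is again $\chi_w$ from (1), with this $N$.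

**Proposition 7.** Let $p$ be an avoidable pattern with at most $n$ variables, and let $w$ be a bi-infinite word avoiding every avoidable pattern of the form $p|_V$, $\emptyset\ne V\subseteq E$. Let $\alpha\in[\alpha_0,1]$, and let $t_1,\dots,t_M$ be reals with $t_{i+1}-t_i\in[\alpha-\eta,\alpha+\eta]$ for all $i$. Then $\chi_w(t_1)\cdots\chi_w(t_M)$ avoids $p$.

Suppose not. Discarding points at both ends, we may assume that $\chi_w(t_1)\cdots\chi_w(t_M)=f(p)$ with $p=x_1\cdots x_h$ and $f$ non-erasing. We derive a contradiction in seven steps.

**Step 1: stretches.** We divide the line among the letters of $p$. Let $D_k$ be the group of consecutive points corresponding to $f(x_k)$; it is nonempty. For $1\le k<h$ let $T_k$ be the midpoint between the last point of $D_k$ and the first point of $D_{k+1}$, and let $T_0=t_1-\alpha/2$, $T_h=t_M+\alpha/2$. The distance from $T_{k-1}$ to the first point of $D_k$, and the distance from the last point of $D_k$ to $T_k$, are half a step or $\alpha/2$, so they lie in $[\frac{\alpha-\eta}2,\frac{\alpha+\eta}2]$. Hence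
$$T_k-T_{k-1}\ge\alpha-\eta. \tag{5}$$
Moreover, consecutive points of $D_k$ are at most $\alpha+\eta$ apart, so every real in $[T_{k-1},T_k]$ is within $\frac{\alpha+\eta}2$ of a point of $D_k$.

**Step 2: equal variables have equal positions modulo 4.** Let $x_k=x_l$. Let $s_1<\dots<s_r$ and $s_1'<\dots<s_r'$ be the points of $D_k$ and $D_l$; they have the same number $r=|f(x_k)|$ and the same colors in order. By (2), $s_i'=s_i+4q_i+d_i$ with $q_i\in\mathbb Z$ and $|d_i|<\delta$. Comparing steps,
$$4|q_{i+1}-q_i|\le|(s'_{i+1}-s'_i)-(s_{i+1}-s_i)|+|d_{i+1}|+|d_i|\le2\eta+2\delta=2\varepsilon<4,$$
so all $q_i$ equal one integer $q$. The distances from $T_{k-1}$ to $s_1$ and from $T_{l-1}$ to $s_1'$ differ by at most $\eta$, and the same holds at the other end. Thus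
$$|T_{l-1}-(T_{k-1}+4q)|<\varepsilon,\qquad |T_l-(T_k+4q)|<\varepsilon. \tag{6}$$

**Step 3: every component has a location on the circle.** To the vertex $x_L$ of the adjacency graph of $p$ associate the set $S(x_L)=\{T_k\bmod4:\ x_k=x\}$, and to $x_R$ the set $S(x_R)=\{T_{k-1}\bmod4:\ x_k=x\}$, subsets of the circle $\mathbb R/4\mathbb Z$. By (6), two points of one such set are at circular distance less than $\varepsilon$. If $x_Ly_R$ is an edge, then $x_k=x$, $x_{k+1}=y$ for some $k$, and the class of $T_k$ lies in both $S(x_L)$ and $S(y_R)$. For a component $C$ let $\Lambda_C$ be the union of the sets $S(v)$, $v\in C$. We claim that two points of $\Lambda_C$ are at circular distance less than $2n\varepsilon$. Indeed, let them lie in $S(v_1)$ and $S(v_s)$, where $v_1,\dots,v_s$ is a path in $C$. Go from the first point to a point of $S(v_1)\cap S(v_2)$, then to a point of $S(v_2)\cap S(v_3)$, and so on, and finally to the second point. Each of these $s$ moves stays inside one set $S(v_i)$ and so has length less than $\varepsilon$; and $s\le2n$, since the graph has at most $2n$ vertices.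

Pick $\lambda_C\in\Lambda_C$, and let $B_C$ be the open arc of radius $2n\varepsilon$ about $\lambda_C$. Then $\Lambda_C\subseteq B_C$. There are at most $2n$ components, so the arcs $B_C$ have total length at most $2n\cdot4n\varepsilon=8n^2\varepsilon\le\alpha_0/3$.

**Step 4: dense cuts of many types.** We choose cuts that avoid all locations, and are so dense that every stretch contains one. Let
$$m=\lceil9/\alpha_0\rceil\le10/\alpha_0,\qquad I_j=\Big[\frac{4(j-1)}m,\frac{4j}m\Big)\quad(1\le j\le m).$$
Since $|I_j|=4/m\ge\frac25\alpha_0>\frac13\alpha_0$, we can choose $b_j\in I_j$ with class outside all arcs $B_C$. Call the elements of $b_j+4\mathbb Z$ *cuts of type $j$*. Along the line, the types run cyclically through $1,2,\dots,m$, and each block $[4\kappa,4\kappa+4)$ contains exactly one cut of each type. Consecutive cuts lie in neighboring half-open intervals of length $4/m$, so their distance is less than $8/m\le\frac89\alpha_0$. No $T_k$ is a cut, because its class lies in some $\Lambda_C\subseteq B_C$.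

By (5) and (4), $T_k-T_{k-1}\ge\alpha_0-\eta\ge\frac{47}{48}\alpha_0>\frac89\alpha_0$. Hence every open stretch $(T_{k-1},T_k)$ contains a cut: the first cut to the right of $T_{k-1}$ is at distance less than $\frac89\alpha_0$ from it.

Since $m\ge9$, we have $|I_j|<\frac12$, so the interval $I_j$ that contains $3/2$ lies in $[1,2]$. Let $j^*$ be its index. Type $j^*$ is the one we shall keep.

**Step 5: the types seen by a variable.** We show that the sequence of types of the cuts in $(T_{k-1},T_k)$ depends only on the variable $x_k$. First,

(7) *if $u,u'\in\mathbb R$ have classes in the same $\Lambda_C$ and $|u-u'|<2n\varepsilon$, then the closed segment between $u$ and $u'$ contains no cut.*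

Indeed, lift $B_C$ to an open interval of length $4n\varepsilon$ in $\mathbb R$ that contains $u$. It contains $u'+4j$ for some $j\in\mathbb Z$, and $4|j|\le|u'+4j-u|+|u-u'|<4n\varepsilon+2n\varepsilon<4$, so $j=0$. The segment therefore lies in the lift of $B_C$, which contains no cut.

Second,

(8) *if $x_k=x_l$ and $q$ is as in Step 2, then $b\mapsto b+4q$ is a bijection from the cuts in $(T_{k-1},T_k)$ to the cuts in $(T_{l-1},T_l)$, and it preserves order and type.*

The map $b\mapsto b+4q$ permutes all cuts of each type, preserves order, and carries the cuts in $(T_{k-1},T_k)$ to those in $(T_{k-1}+4q,T_k+4q)$. A point that lies in exactly one of the intervals $(T_{k-1}+4q,T_k+4q)$ and $(T_{l-1},T_l)$ lies in the closed segment between the two left endpoints or in that between the two right endpoints. With $x=x_k$, the left endpoints have classes in $S(x_R)$ and the right endpoints have classes in $S(x_L)$, and by (6) the distances are less than $\varepsilon\le2n\varepsilon$. By (7), neither segment contains a cut. This proves (8).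

So we may define $c(x)\in\{1,\dots,m\}^*$ as the sequence of types of the cuts in $(T_{k-1},T_k)$, for any $k$ with $x_k=x$. By Step 4, $c(x)$ is nonempty for every $x$. As no $T_k$ is a cut, $c(x_1)\cdots c(x_h)$ is the sequence of types of all cuts in $(T_0,T_h)$, which is a factor of the periodic word $\cdots12\cdots m\,12\cdots m\cdots$.

**Step 6: removing the types one at a time.** We show that the variables that see type $j^*$ form an avoidable pattern. Let $j_1,\dots,j_{m-1}$ be the types other than $j^*$. For $0\le i\le m-1$ let $c_i(x)$ be $c(x)$ with the letters $j_1,\dots,j_i$ erased, let $V_i=\{x:c_i(x)\ne\emptyset\}$, and let $J_i=\{1,\dots,m\}\setminus\{j_1,\dots,j_i\}$ with the induced cyclic order. Then $V_0=E$ and $V_i\subseteq V_{i-1}$. For $1\le i\le m-1$ let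
$$F_i=V_{i-1}\setminus V_i=\{x\in V_{i-1}:\ \text{all letters of } c_{i-1}(x)\text{ equal } j_i\}.$$
We claim that $F_i$ is free in $p|_{V_{i-1}}$ whenever $p|_{V_{i-1}}$ is nonempty.

Let $\sigma$ be the cyclic successor map on $J_{i-1}$. Since $|J_{i-1}|=m-i+1\ge2$, the map $\sigma$ has no fixed point. Apply $c_{i-1}$ to the letters of $p|_{V_{i-1}}$ and concatenate. The variables outside $V_{i-1}$ contribute nothing, so this gives $c(x_1)\cdots c(x_h)$ with the letters $j_1,\dots,j_{i-1}$ erased, which is a factor of the periodic word running cyclically through $J_{i-1}$. Hence for every factor $uv$ of $p|_{V_{i-1}}$, the first letter of $c_{i-1}(v)$ is $\sigma$ of the last letter of $c_{i-1}(u)$. In other words, the function on the vertices of the adjacency graph of $p|_{V_{i-1}}$ given by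
$$u_L\mapsto\sigma(\text{last letter of }c_{i-1}(u)),\qquad v_R\mapsto\text{first letter of }c_{i-1}(v)$$
takes equal values at the ends of each edge, so it is constant on components. If $x,y\in F_i$ had $x_L$ and $y_R$ in the same component, we would get $\sigma(j_i)=j_i$, a contradiction. So $F_i$ is free.

The pattern $p|_{V_0}=p$ is avoidable, and $p|_{V_i}$ arises from $p|_{V_{i-1}}$ by erasing $F_i$ (possibly the empty set). Apply Lemma 6 for $i=1,\dots,m-1$ in turn. With $V=V_{m-1}$, we find that $V$ is nonempty and $q_0=p|_V$ is avoidable. Here $V$ is exactly the set of variables $x$ for which $c(x)$ contains $j^*$.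

**Step 7: reading $w$ at the cuts of type $j^*$.** We produce an occurrence of $q_0$ in $w$. For $x\in V$ and $x_k=x$, let $g(x)$ be the word of the letters $w_{\lfloor b/4\rfloor}$, where $b$ runs in increasing order through the cuts of type $j^*$ in $(T_{k-1},T_k)$. It is nonempty.

We check that it does not depend on $k$. Let also $x_l=x$, with $q$ as in Step 2, and let $b\in(T_{k-1},T_k)$ be a cut of type $j^*$. By Step 1 some $s_i\in D_k$ has $|s_i-b|\le\frac{\alpha+\eta}2\le\frac{1+\eta}2<0.6$. The corresponding point $s_i'=s_i+4q+d_i$ of $D_l$ satisfies $|s_i'-(b+4q)|<0.6+\delta<1$. Since $b_{j^*}\in[1,2]$, the cut $b$ lies in $[4\kappa+1,4\kappa+2]$ for some integer $\kappa$. So $b$ and $s_i$ lie in the same block $[4\kappa,4\kappa+4)$, and likewise $b+4q$ and $s_i'$ lie in the same block. As $\chi_w(s_i)=\chi_w(s_i')$,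
$$w_{\lfloor b/4\rfloor}=w_{\lfloor s_i/4\rfloor}=w_{\lfloor s'_i/4\rfloor}=w_{\lfloor(b+4q)/4\rfloor}.$$
By (8), the cuts of type $j^*$ in $(T_{l-1},T_l)$ are exactly the numbers $b+4q$, in the same order. So $g(x)$ is well defined.

Every cut of type $j^*$ in $(T_0,T_h)$ lies in exactly one stretch $(T_{k-1},T_k)$, and then $x_k\in V$. There is exactly one such cut in each block, so the successive cuts of type $j^*$ in $(T_0,T_h)$ read consecutive letters of $w$. Hence $g(q_0)$, which is the concatenation of the words $g(x_k)$ over all $k$ with $x_k\in V$, is a factor of $w$. So $w$ contains the avoidable pattern $q_0=p|_V$, contrary to the choice of $w$. This proves Proposition 7. $\square$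

## 7. Proof of Theorem 3

We saw in Section 1 that line avoidable patterns are avoidable. Let $p$ be avoidable with $n$ variables; then $p^R$ is avoidable and $|p|\ge2$. By Lemma 1 choose a bi-infinite word $w$ over a finite alphabet of some size $K$ that avoids all avoidable patterns among $p|_V$ and $p^R|_V$, $\emptyset\ne V\subseteq E$. Take $\alpha_0=1/\sqrt2$ and $\eta=0$ in Section 6. By Proposition 7, applied to $p$ and to $p^R$, the coloring $\chi_w$ avoids $p$ and $p^R$ on every progression with step $\alpha\in[1/\sqrt2,1]$. By Lemma 4, coloring $(X,Y)$ by $(\chi_w(X),\chi_w(Y))$ is $p$-free. It uses at most $(NK)^2$ colors, with $N=\lceil192\sqrt2\,n^2\rceil$. $\square$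

## 8. Other dimensions, other step lengths, paths that bend slightly

Proposition 7 allows any $\alpha_0$ and an error $\eta$, so it gives more than the plane.

**Theorem 8.** Let $\mathcal Q$ be a finite set of avoidable patterns, each with at most $n$ variables. Let $d\ge1$, $0<a\le b<\infty$, and $\eta_0=\dfrac{a}{48n^2\sqrt d}$. There is a finite coloring of $\mathbb R^d$ such that, whenever $P_1,\dots,P_M\in\mathbb R^d$ and $v\in\mathbb R^d$ satisfy
$$a\le|v|\le b,\qquad |P_{i+1}-P_i-v|\le\eta_0\quad(1\le i<M),$$
the color sequence of $P_1,\dots,P_M$ avoids every pattern in $\mathcal Q$. The number of colors can be taken at most $\big(\lceil192n^2\sqrt d\,b/a\rceil\,K\big)^d$, where $K$ is the size of an alphabet over which some bi-infinite word avoids all avoidable patterns of the form $p|_V$ or $p^R|_V$, $p\in\mathcal Q$.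

**Proof.** Such a $K$ exists by Lemma 1. Dividing all points and vectors by $b$, we replace $(a,b,\eta_0)$ by $(a/b,1,\eta_0/b)$. Put $\alpha_0=\frac{a}{b\sqrt d}\le1$ and $\eta=\frac{\alpha_0}{48n^2}=\eta_0/b$, so that $N=\lceil192n^2\sqrt d\,b/a\rceil$ in (4). Let $w$ be as in the definition of $K$. Color a rescaled point $(X_1,\dots,X_d)$ by $(\chi_w(X_1),\dots,\chi_w(X_d))$; this uses at most $(NK)^d$ colors.

Let rescaled $P_1,\dots,P_M$ and $v$ be given, so $a/b\le|v|\le1$. Some coordinate of $v$ satisfies $|v_j|\ge|v|/\sqrt d\ge\alpha_0$, and $|v_j|\le|v|\le1$. Put $\alpha=|v_j|\in[\alpha_0,1]$. The steps of the $j$-th coordinates of the $P_i$ differ from $v_j$ by at most $\eta$. So these coordinates, taken in reversed order if $v_j<0$, have steps in $[\alpha-\eta,\alpha+\eta]$. If the color sequence contained some $p\in\mathcal Q$, then the $\chi_w$-colors of the $j$-th coordinates in this order would contain $p$ if $v_j>0$ and $p^R$ if $v_j<0$. Both are impossible by Proposition 7, applied to $p$ or to $p^R$. $\square$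

**Corollary 9.** For a pattern $p$ the following are equivalent: $p$ is avoidable; $p$ is line avoidable in $\mathbb R^d$ for some $d\ge1$; $p$ is line avoidable in $\mathbb R^d$ for every $d\ge1$.

**Proof.** If $p$ is avoidable, apply Theorem 8 with $\mathcal Q=\{p\}$ and $a=b=1$ in any dimension $d$: as in the proof of Lemma 4, all steps of a line path with at least two points are equal to one unit vector $v$, and for a single point any unit vector $v$ will do. The third property implies the second. If $p$ is line avoidable in $\mathbb R^d$, then the colors of $(1,0,\dots,0),(2,0,\dots,0),\dots,(M,0,\dots,0)$ are arbitrarily long words over a finite alphabet that avoid $p$. $\square$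

## 9. Why the step length must be bounded and the dimension finite

The hypothesis $0<a\le b<\infty$ cannot be dropped. We use van der Waerden's theorem: for all $h,k\ge1$ there is $W$ such that every coloring of $\{1,\dots,W\}$ with $k$ colors has a monochromatic $h$-term arithmetic progression with step $s\ge1$. Clearly $s\le W$ if $h\ge2$, and for $h=1$ we take $s=1$.

**Proposition 10.** Let $I\subseteq(0,\infty)$ be a nonempty interval and $d\ge1$. If $\inf I>0$ and $\sup I<\infty$, then every avoidable pattern can be avoided, with finitely many colors of $\mathbb R^d$, on all arithmetic progressions with step length in $I$. Otherwise no pattern can be.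

**Proof.** The first statement is Theorem 8 with $a=\inf I$ and $b=\sup I$. For the second, let $p$ have length $h$, take any coloring of $\mathbb R^d$ with $k$ colors, let $W$ be as above, and fix a unit vector $e$.

If $I$ is unbounded, pick $c\in I$. Then $sc\in I$ for all integers $s\ge1$. Apply van der Waerden's theorem to the colors of $ce,2ce,\dots,Wce$: there is a monochromatic $h$-term progression with step length $sc\in I$.

If $\inf I=0$, pick $c\in I$. Then $(0,c]\subseteq I$. Apply van der Waerden's theorem to the colors of $i\frac cWe$, $1\le i\le W$: there is a monochromatic $h$-term progression with step length $s\frac cW\le c$, which lies in $I$.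

In both cases, the color sequence of the progression contains $p$: send every variable to that one color. $\square$

**Proposition 11.** The number of colors in Theorem 8 cannot be bounded independently of $d$: avoiding the avoidable pattern $xx$ on the line paths of $\mathbb R^d$ needs at least $d+1$ colors. In particular, the analogue of Theorem 3 in infinite-dimensional Hilbert space fails for $xx$.

**Proof.** The space $\mathbb R^d$ contains $d+1$ points at pairwise distance $1$, the vertices of a regular simplex. Any two of them form a line path, and if they had the same color, $xx$ would occur. So all $d+1$ colors are different. In an infinite-dimensional Hilbert space, take an infinite orthonormal sequence $e_1,e_2,\dots$; the points $e_i/\sqrt2$ are at pairwise distance $1$, so no finite number of colors suffices. $\square$
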